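
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Commutation of nonscalar Toeplitz operators\\ on the Bergman space is not transitive}


\begin{abstract}
We construct real-valued symbols $u_1,u_2,u_3\in C_c^\infty(\mathbb D\setminus\{0\})$ whose Toeplitz operators on the Bergman space of the unit disc are not multiples of the identity, such that $T_{u_1}$ commutes with $T_{u_2}$ and $T_{u_3}$ while $T_{u_2}$ and $T_{u_3}$ do not commute. This disproves a conjecture of Louhichi and Rao. On every Bergman space with integer weight, one can moreover arrange that $T_{u_2}$ and $T_{u_3}$ generate a full matrix algebra of any prescribed size on a reducing subspace contained in $\ker T_{u_1}$. In the other direction, if $T_{u_1}$ is normal on the unweighted space and $u_2,u_3$ are continuous on the closed disc, then $T_{u_2}$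 and $T_{u_3}$ commute as soon as they commute on every eigenspace of $T_{u_1}$ of dimension at least $2$.
\end{abstract}

\section{The question and the results}

Let $\mathbb D$ be the open unit disc in $\mathbb C$ and $dA$ the normalized area measure on $\mathbb D$. The Bergman space $A^2=A^2(\mathbb D)$ is the closed subspace of holomorphic functions in $L^2(\mathbb D,dA)$, and $P$ is the orthogonal projection of $L^2(\mathbb D,dA)$ onto $A^2$. For $u\in L^\infty(\mathbb D)$ the \emph{Toeplitz operator} with symbol $u$ is
\[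
T_uf=P(uf),\qquad f\in A^2 .
\]
Thus $\|T_u\|\le\|u\|_\infty$ and $T_u^*=T_{\overline u}$; in particular $T_u$ is self-adjoint if $u$ is real. We write $[S,T]=ST-TS$.

The monomials $z^n$, $n\ge0$, are orthogonal in $A^2$ with $\|z^n\|^2=1/(n+1)$, and their span is dense. Two examples show what commuting with a Toeplitz operator can mean.

\begin{itemize}
\item \emph{Analytic symbol $u_1=z$.} Let $S$ be a bounded operator commuting with $T_z$, and put $h=S1$. Then $Sz^n=z^nh$, so $Sp=hp$ for every polynomial $p$. Norm convergence in $A^2$ implies pointwise convergence, hence $Sf=hf$ for all $f\in A^2$. Any two such operators commute.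
\item \emph{Radial symbol $u_1=|z|^2$.} Here $T_{u_1}z^n=\frac{n+1}{n+2}z^n$. The eigenvalues are distinct, so a bounded operator commuting with $T_{u_1}$ is diagonal in the monomials. Again any two such operators commute.
\end{itemize}

The identity, on the other hand, commutes with everything. Louhichi and Rao conjectured, as recorded in \cite{Fock}, that constants are the only exception among Toeplitz operators. For Toeplitz operators $T_{u_1},T_{u_2},T_{u_3}$ on $A^2$ with bounded symbols, none of them a constant multiple of the identity, the conjecture states: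

\medskip
\noindent\textbf{(C)}\quad If $[T_{u_1},T_{u_2}]=0=[T_{u_1},T_{u_3}]$, then $[T_{u_2},T_{u_3}]=0$.
\medskip

For arbitrary operators the analogous statement is false for a simple reason: an operator that vanishes on a two-dimensional reducing subspace $E$ commutes with every operator that maps $E$ into itself and vanishes on $E^\perp$. The question is whether the commutant of a nonscalar Toeplitz operator can contain two noncommuting \emph{Toeplitz} operators. It can.

\begin{theorem}\label{thm:main}
There are real-valued $u_1,u_2,u_3\in C_c^\infty(\mathbb D\setminus\{0\})$, trigonometric polynomials in $\theta$ (with coefficients depending on $r$, where $z=re^{i\theta}$), such that none of the operators $T_{u_1},T_{u_2},T_{u_3}$ is a multiple of the identity and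
\[
[T_{u_1},T_{u_2}]=0=[T_{u_1},T_{u_3}],\qquad [T_{u_2},T_{u_3}]\ne0 .
\]
Hence \textup{(C)} is false. For any $\varepsilon\in(0,1)$ the supports can be chosen in the annulus $\{1-\varepsilon<|z|<1\}$.
\end{theorem}

The construction extends to weights and to larger blocks. For an integer $\alpha\ge0$ let $A^2_\alpha$ be the Bergman space with respect to $(\alpha+1)(1-|z|^2)^\alpha dA$, with Toeplitz operators defined by the corresponding projection; $A_0^2=A^2$. As before, $\|T_u\|\le\|u\|_\infty$ and $T_u^*=T_{\overline u}$ on $A^2_\alpha$.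

\begin{theorem}\label{thm:block}
For all integers $\alpha\ge0$ and $N\ge2$ there are real-valued $u_1,u_2,u_3\in C_c^\infty(\mathbb D\setminus\{0\})$ and an $N$-dimensional space $E$ of polynomials such that, on $A^2_\alpha$: no $T_{u_i}$ is a multiple of the identity; $T_{u_1}$ commutes with $T_{u_2}$ and $T_{u_3}$; $E\subset\ker T_{u_1}$ reduces all three operators; and $T_{u_2}|_E$, $T_{u_3}|_E$ generate the full algebra $B(E)\cong M_N(\mathbb C)$.
\end{theorem}

In these examples everything that fails to commute sits in an eigenspace of $T_{u_1}$. For normal $T_{u_1}$ and continuous $u_2,u_3$ this is forced.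

\begin{theorem}\label{thm:positive}
Let $u_1\in L^\infty(\mathbb D)$ be such that $T_{u_1}$ is normal on $A^2$ (for example, $u_1$ real), and let $u_2,u_3\in C(\overline{\mathbb D})$ satisfy $[T_{u_1},T_{u_2}]=0=[T_{u_1},T_{u_3}]$. Then $[T_{u_2},T_{u_3}]=0$ if and only if $T_{u_2}$ and $T_{u_3}$ commute on every eigenspace of $T_{u_1}$ of dimension at least $2$. In particular, the conclusion of \textup{(C)} holds whenever all eigenvalues of $T_{u_1}$ (if any) are simple.
\end{theorem}

\paragraph{The idea.} Operators that are polynomials in a single operator $Z$ commute, but their compressions to a subspace need not. If $u$ is a trigonometric polynomial in $\theta$ and vanishes near $0$, the formulas for the matrix entries of $T_u$ in the monomials make sense for \emph{all} integer indices, and $T_u$ becomes the compression to indices $n\ge0$ of a two-sided operator $X_u$. The two-sided operators whose symbols are, in addition, smooth and compactly supported in $\mathbb D\setminus\{0\}$ turn out to be closed under composition. So every polynomial in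 $Z=X_u$ without constant term is again some $X_v$, and its compression is the Toeplitz operator $T_v$. It remains to choose $u$ so that $Z$ has a finite-dimensional block straddling the boundary between $n<0$ and $n\ge0$, and to take for $u_1$ the symbol of a polynomial in $Z$ that annihilates this block.

Section~\ref{sec:lin} isolates the linear algebra, Section~\ref{sec:sym} builds the symbol calculus, and Theorems~\ref{thm:main}, \ref{thm:block} and~\ref{thm:positive} are proved in Sections~\ref{sec:ex}, \ref{sec:block} and~\ref{sec:pos}.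

\section{Compressions of polynomials in one operator}\label{sec:lin}

\begin{example}\label{ex:toy}
Let $Z$ act on $F=\operatorname{span}\{f_{-1},f_0,f_1\}$ by
\[
Zf_{-1}=f_0,\qquad Zf_0=f_{-1}+f_1,\qquad Zf_1=f_0,
\]
and let $\Pi$ be the projection onto $E=\operatorname{span}\{f_0,f_1\}$ that kills $f_{-1}$. Since $Z^2f_0=2f_0$ and $Z^2f_1=f_{-1}+f_1$, the compressions of $Z$ and $Z^2$ to $E$ are, in the basis $f_0,f_1$,
\[
A=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad
B=\begin{pmatrix}2&0\\0&1\end{pmatrix}
=A^2+\begin{pmatrix}1&0\\0&0\end{pmatrix}.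
\]
The extra term records the path $f_0\to f_{-1}\to f_0$, which leaves $E$ and comes back. Because of it, $AB\ne BA$. On the other hand $Z^3=2Z$ on $F$, so the compression of $Z^3-2Z$ to $E$ is $0$, which commutes with $A$ and with $B$.
\end{example}

Of course $0$ is scalar. To obtain a nonscalar operator we place next to $F$ a second invariant space, which the projection does not cut and on which the annihilating polynomial of $F$ does not vanish. The following lemma gives the commutation relations in this situation; that the polynomial does not vanish on the second space will be checked in each case.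

\begin{lemma}\label{lem:compress}
Let $W$ be a vector space, $\Pi$ a linear projection of $W$ onto a subspace $W_+$, and $Z:W\to W$ linear. Let $F,V\subset W$ be $Z$-invariant subspaces such that, with $E=\Pi F$,
\[
V\subset W_+,\qquad E\subset F,\qquad W_+=E+V .
\]
For a polynomial $q$ put $C_q=\Pi q(Z)|_{W_+}$. Then $E$ and $V$ are invariant under every $C_q$, and $C_q=q(Z)$ on $V$; in particular all the $C_q$ commute on $V$. If $\chi$ is a polynomial with $\chi(Z)|_F=0$, then $C_\chi|_E=0$ and $C_\chi C_q=C_qC_\chi$ for every polynomial $q$.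
\end{lemma}

\begin{proof}
If $x\in V$, then $q(Z)x\in V\subset W_+$, so $C_qx=q(Z)x\in V$. This proves the assertions about $V$. If $x\in E$, then $x\in F$, so $q(Z)x\in F$ and $C_qx\in\Pi F=E$; also $C_\chi x=\Pi\chi(Z)x=0$. Consequently $C_qC_\chi x=0$, and $C_\chi C_qx=0$ because $C_qx\in E$. So $C_\chi$ and $C_q$ commute on $E$ and on $V$, hence on $W_+$.
\end{proof}

To apply the lemma we must realize polynomials in one operator, after compression, as Toeplitz operators.

\section{Two-sided operators and their symbols}\label{sec:sym}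

Fix an integer $\alpha\ge0$ and put
\[
w(m)=\prod_{i=1}^{\alpha+1}(m+i),\qquad \rho(r)=\frac{(1-r^2)^\alpha}{\alpha!}.
\]
The objects $X_u$ and $u\#v$ defined below depend on $\alpha$. A reader interested only in Theorem~\ref{thm:main} may take $\alpha=0$, that is, $w(m)=m+1$ and $\rho=1$. In $A^2_\alpha$ the monomials are orthogonal, their span is dense, and for $m\ge0$
\begin{equation}\label{eq:norm}
\|z^m\|^2=(\alpha+1)\int_0^1t^m(1-t)^\alpha\,dt=\frac{(\alpha+1)!\,m!}{(m+\alpha+1)!}=\frac{(\alpha+1)!}{w(m)} .
\end{equation}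

\subsection{Radial integrals}
For $g\in C_c^\infty((0,1))$ and $a\in\mathbb R$ let
\[
\widehat g(a)=2\int_0^1g(r)\,r^{a-1}\,dr ,
\]
a Mellin transform. It is defined for all real $a$, negative ones included, because $g$ vanishes near $0$. Let $\Theta=r\frac{d}{dr}$. We use four facts.
\begin{itemize}
\item[(M1)] For real $s$, the transform of $r^sg$ is $\widehat g(a+s)$.
\item[(M2)] The transform of $\Theta g$ is $-a\,\widehat g(a)$, since $\int_0^1g'(r)r^a\,dr=-a\int_0^1g(r)r^{a-1}\,dr$. Hence for every polynomial $p$ the function $p(a)\widehat g(a)$ is the transform of $p(-\Theta)g$.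
\item[(M3)] For $g,h\in C_c^\infty((0,1))$ the product $\widehat g\,\widehat h$ is the transform of
\[
(g*h)(t)=2\int_0^1g(r)\,h(t/r)\,\frac{dr}{r},
\]
where $h$ is extended by $0$ to $(0,\infty)$. Indeed, the substitution $t=rs$ gives
\[
\widehat{g*h}(a)=4\int_0^1\frac{g(r)}{r}\int_0^r h(t/r)\,t^{a-1}\,dt\,dr
=4\int_0^1g(r)r^{a-1}dr\int_0^1h(s)s^{a-1}ds .
\]
The function $g*h$ is smooth, and its support lies in the compact product set $\operatorname{supp}g\cdot\operatorname{supp}h\subset(0,1)$.
\item[(M4)] If $\widehat g(a_0+2n)=0$ for some real $a_0$ and all integers $n\ge0$, then $g=0$. Indeed $g(r)r^{a_0-1}$, extended by $0$ to a continuous function on $[0,1]$, integrates to $0$ against all even powers $r^{2n}$, and polynomials in $r^2$ are dense in $C[0,1]$.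
\end{itemize}
So the transforms of functions in $C_c^\infty((0,1))$ are closed under translation, multiplication by polynomials, and products, and they determine the functions. This is all that the calculus below needs.

\subsection{The operators \texorpdfstring{$X_u$}{X u}}
Let $\mathcal S$ be the set of finite sums
\[
u(re^{i\theta})=\sum_{k\in\mathbb Z}e^{ik\theta}\varphi_k(r),\qquad\varphi_k\in C_c^\infty((0,1)).
\]
Then $\mathcal S\subset C_c^\infty(\mathbb D\setminus\{0\})$. Let $W$ be the vector space with algebraic basis $(e_n)_{n\in\mathbb Z}$, let $W_+=\operatorname{span}\{e_n:n\ge0\}$, and let $\Pi:W\to W_+$ be the projection killing $e_n$ for $n<0$. We identify $e_n=z^n$ for $n\ge0$, so that $W_+$ is the space of polynomials. For $u\in\mathcal S$ define $X_u:W\to W$ by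
\begin{equation}\label{eq:X}
X_ue_n=\sum_kw(n+k)\,\widehat{\Phi_k}(2n+k+2)\,e_{n+k},\qquad \Phi_k=\rho\,\varphi_k,\quad n\in\mathbb Z .
\end{equation}
Since $\rho$ is smooth and positive on $(0,1)$, the map $\varphi_k\mapsto\Phi_k$ is a bijection of $C_c^\infty((0,1))$.

\begin{lemma}\label{lem:compression}
For $u\in\mathcal S$, $T_u|_{W_+}=\Pi X_u|_{W_+}$ on $A^2_\alpha$.
\end{lemma}

\begin{proof}
By linearity let $u=e^{ik\theta}\varphi(r)$, and let $n\ge0$. Since $uz^n=e^{i(n+k)\theta}\varphi(r)r^n$, this function is orthogonal to $z^m$ for every $m\ge0$ with $m\ne n+k$. If $n+k<0$, then $T_uz^n=0=\Pi X_ue_n$. If $n+k\ge0$, then $T_uz^n$ is $z^{n+k}$ times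
\[
\frac{\langle uz^n,z^{n+k}\rangle}{\|z^{n+k}\|^2}
=\frac{w(n+k)}{(\alpha+1)!}\,(\alpha+1)\cdot2\int_0^1\varphi(r)(1-r^2)^\alpha r^{2n+k+1}\,dr
=w(n+k)\,\widehat{\Phi}(2n+k+2),
\]
where $\Phi=\rho\varphi$ and \eqref{eq:norm} was used.
\end{proof}

For $u,v\in\mathcal S$ we have $T_uT_v=\Pi X_u\Pi X_v$ on $W_+$. This differs from $\Pi X_uX_v$ by the contribution of paths that pass through negative indices. The product $X_uX_v$ itself is again one of our operators.

\begin{proposition}\label{prop:calculus}
For $u,v\in\mathcal S$ there is a unique $u\#v\in\mathcal S$ with $X_uX_v=X_{u\#v}$. The product $\#$ is bilinear and associative, and $\overline{u\#v}=\overline v\,\#\,\overline u$. If $u=e^{ij\theta}\varphi$ and $v=e^{ik\theta}\psi$, then $u\#v=e^{i(j+k)\theta}\omega$ with $\operatorname{supp}\omega\subset\operatorname{supp}\varphi\cdot\operatorname{supp}\psi$.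
\end{proposition}

\begin{proof}
\emph{Uniqueness.} Suppose $X_u=0$. Then $w(n+k)\widehat{\Phi_k}(2n+k+2)=0$ for all $k$ and all $n$. For $n\ge n_0=\max(0,-k)$ we have $w(n+k)>0$, so $\widehat{\Phi_k}$ vanishes at $2n+k+2$ for all $n\ge n_0$, and $\Phi_k=0$ by (M4). Thus $u\mapsto X_u$, which is linear, is injective.

\emph{Existence.} By bilinearity we may take $u=e^{ij\theta}\varphi$ and $v=e^{ik\theta}\psi$. Put $\Phi=\rho\varphi$, $\Psi=\rho\psi$, $l=j+k$. By \eqref{eq:X},
\[
X_uX_ve_n=w(n+l)\Big[w(n+k)\,\widehat\Phi(2n+2k+j+2)\,\widehat\Psi(2n+k+2)\Big]e_{n+l}.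
\]
In terms of $a=2n+l+2$ we have $2n+2k+j+2=a+k$, $2n+k+2=a-j$ and $n+k=\frac12(a+k-j)-1$, so the bracket is the value at $a$ of
\begin{equation}\label{eq:omega}
w\Big(\frac{a+k-j}2-1\Big)\,\widehat\Phi(a+k)\,\widehat\Psi(a-j).
\end{equation}
Since $w$ is a polynomial, (M1)--(M3) show that \eqref{eq:omega} is the transform of some $\Omega\in C_c^\infty((0,1))$ with support in $\operatorname{supp}\varphi\cdot\operatorname{supp}\psi$. With $\omega=\Omega/\rho$ and $u\#v=e^{il\theta}\omega$ we obtain $X_uX_v=X_{u\#v}$, for every $n\in\mathbb Z$.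

\emph{Algebraic properties.} Bilinearity and associativity hold for the operators $X_u$, hence for $\#$ by injectivity. For the last identity, again let $u=e^{ij\theta}\varphi$ and $v=e^{ik\theta}\psi$. Passing from $u\#v$ to $\overline v\#\overline u$ replaces $(j,k)$ by $(-k,-j)$ and $(\Phi,\Psi)$ by $(\overline\Psi,\overline\Phi)$. The frequency becomes $-l$, and \eqref{eq:omega} becomes
\[
w\Big(\frac{a-j+k}2-1\Big)\,\widehat{\overline\Psi}(a-j)\,\widehat{\overline\Phi}(a+k),
\]
which for real $a$ is the complex conjugate of \eqref{eq:omega}, hence the transform of $\overline\Omega$. By (M4), $\overline v\#\overline u=e^{-il\theta}\overline\omega=\overline{u\#v}$.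
\end{proof}

For a polynomial $q(x)=\sum_{i=1}^mq_ix^i$ with $q(0)=0$ and $u\in\mathcal S$, let $q_\#(u)=\sum_{i=1}^mq_i\,u\#\cdots\#u$ ($i$ factors). Proposition~\ref{prop:calculus} and Lemma~\ref{lem:compression} give
\begin{equation}\label{eq:poly}
X_{q_\#(u)}=q(X_u),\qquad T_{q_\#(u)}|_{W_+}=\Pi\,q(X_u)|_{W_+},
\end{equation}
and $q_\#(u)$ is real-valued if $u$ is real-valued and $q$ has real coefficients. The condition $q(0)=0$ keeps the symbol in $\mathcal S$, which contains no nonzero constants.

\section{The counterexample}\label{sec:ex}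

In this section $\alpha=0$, so $w(m)=m+1$. We look for $u=2\varphi(r)\cos d\theta$ with $\varphi$ real. The frequency $d=1$ is useless: the transition $e_0\to e_{-1}$ has the factor $w(-1)=0$, so $X_u$ leaves $W_+$ invariant and the compressions of its polynomials all commute. The first frequency for which a path can leave $W_+$ is $d=2$. For $u=2\varphi\cos2\theta$ and $Z=X_u$, formula \eqref{eq:X} reads
\begin{equation}\label{eq:Z}
Ze_n=(n+3)\,c(n)\,e_{n+2}+(n-1)\,c(n-2)\,e_{n-2},\qquad c(n)=\widehat\varphi(2n+4).
\end{equation}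
The number $c(n)$ multiplies both transitions between $e_n$ and $e_{n+2}$, so a zero of $c$ at $n$ cuts the chain there in both directions. We want to cut out the block $e_{-2},e_0,e_2$, which has the shape of Example~\ref{ex:toy} with other weights; for this we let $c$ vanish at $-4$ and $2$. The two zeros bound the block from below and from above, and the zero at $2$ also makes $\operatorname{span}\{e_4,e_6,\dots\}$ invariant. See Figure~\ref{fig:chain}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={font=\small}]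
\node (a) at (-4.5,0) {$\cdots\ e_{-4}$};
\node (b) at (-2,0) {$e_{-2}$};
\node (c) at (0,0) {$e_0$};
\node (d) at (2,0) {$e_2$};
\node (e) at (4.5,0) {$e_4$};
\node (f) at (6.5,0) {$e_6\ \cdots$};
\draw[->] (b) to[bend left=25] node[above] {$c(-2)$} (c);
\draw[->] (c) to[bend left=25] node[below] {$-c(-2)$} (b);
\draw[->] (c) to[bend left=25] node[above] {$3c(0)$} (d);
\draw[->] (d) to[bend left=25] node[below] {$c(0)$} (c);
\draw[->] (e) to[bend left=25] node[above] {$7c(4)$} (f);
\draw[->] (f) to[bend left=25] node[below] {$5c(4)$} (e);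
\draw[dotted] (a) -- (b);
\draw[dotted] (d) -- (e);
\draw[dashed] (-1,-1.3) -- (-1,1.3);
\node[left] at (-1.05,1.2) {$n<0$};
\node[right] at (-0.95,1.2) {$n\ge0$};
\end{tikzpicture}
\caption{The two-sided operator $Z$ on the vectors $e_n$ with $n$ even; an arrow carries the corresponding matrix entry. The dotted links are cut because $c(-4)=c(2)=0$. The compression $\Pi$ keeps the part to the right of the dashed line, which passes through the block $F=\operatorname{span}\{e_{-2},e_0,e_2\}$.}
\label{fig:chain}
\end{figure}

\paragraph{Choice of $u$.} Zeros of $c$ are produced by (M2). Fix $\eta\in C_c^\infty((0,1))$ with $\eta\ge0$, $\eta\not\equiv0$, and set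
\[
\varphi=(\Theta+8)(\Theta-4)\eta=r^2\eta''+5r\eta'-32\eta,\qquad u=2\varphi(r)\cos2\theta .
\]
By (M2), $\widehat\varphi(a)=(8-a)(-4-a)\widehat\eta(a)=(a-8)(a+4)\widehat\eta(a)$, so
\[
c(n)=4(n-2)(n+4)\,\widehat\eta(2n+4).
\]
Since $\widehat\eta(a)>0$ for all real $a$, the real number $c(n)$ vanishes exactly for $n=2$ and $n=-4$. Note that $c(-2)=\widehat\varphi(0)$ and $c(-4)=\widehat\varphi(-4)$: here it matters that $\varphi$ vanishes near $0$.

\paragraph{Invariant subspaces.} Let
\begin{gather*}
F=\operatorname{span}\{e_{-2},e_0,e_2\},\qquad E=\operatorname{span}\{e_0,e_2\}=\Pi F,\qquad V=G\oplus O,\\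
G=\operatorname{span}\{e_n:n\ge4\text{ even}\},\qquad O=\operatorname{span}\{e_n:n\ge1\text{ odd}\}.
\end{gather*}
Then $E\subset F$, $V\subset W_+$ and $W_+=E\oplus V$. Write $b=c(-2)$ and $s=c(0)$; both are nonzero. By \eqref{eq:Z} and $c(-4)=c(2)=0$,
\begin{equation}\label{eq:F}
Ze_{-2}=b\,e_0,\qquad Ze_0=-b\,e_{-2}+3s\,e_2,\qquad Ze_2=s\,e_0,
\end{equation}
so $ZF\subset F$. Next, $Ze_4=7c(4)e_6+3c(2)e_2=7c(4)e_6\in G$, and for even $n\ge6$ both $n\pm2$ are even and at least $4$; so $ZG\subset G$. Finally $Ze_1=4c(1)e_3+0\cdot c(-1)e_{-1}=4c(1)e_3\in O$, and for odd $n\ge3$ both $n\pm2$ are odd and at least $1$; so $ZO\subset O$.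

\paragraph{An annihilating polynomial.} By \eqref{eq:F},
\[
Z^2e_0=\kappa e_0,\qquad\kappa=3s^2-b^2 .
\]
Applying $Z$ gives $Z^3e_0=\kappa Ze_0$. Since $Ze_{\pm2}\in\mathbb Ce_0$, also $Z^3e_{\pm2}=Z^2(Ze_{\pm2})=\kappa Ze_{\pm2}$. So $\chi(x)=x^3-\kappa x$ satisfies $\chi(Z)|_F=0$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let
\[
u_2=u,\qquad u_3=u\#u,\qquad u_1=\chi_\#(u)=u\#u\#u-\kappa u .
\]
These symbols lie in $\mathcal S$ and are real by the statement after \eqref{eq:poly}. By \eqref{eq:poly}, $T_{u_1},T_{u_2},T_{u_3}$ act on $W_+$ as the compressions of $\chi(Z),Z,Z^2$.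

\emph{$T_{u_1}$ commutes with $T_{u_2}$ and $T_{u_3}$.} By Lemma~\ref{lem:compress}, the commutators vanish on $W_+$. Polynomials are dense and the operators are bounded, so the commutators are $0$.

\emph{$T_{u_2}$ and $T_{u_3}$ do not commute.} From \eqref{eq:F}, $Z^2e_2=sZe_0=-bs\,e_{-2}+3s^2e_2$. Hence in the basis $e_0,e_2$ of $E$,
\begin{equation}\label{eq:matrices}
T_{u_2}|_E=\begin{pmatrix}0&s\\3s&0\end{pmatrix},\qquad
T_{u_3}|_E=\begin{pmatrix}\kappa&0\\0&3s^2\end{pmatrix}
=\big(T_{u_2}|_E\big)^2-b^2\begin{pmatrix}1&0\\0&0\end{pmatrix}.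
\end{equation}
(The first matrix is not symmetric, although $T_{u_2}$ is self-adjoint, because the basis is not normalized: $\|e_0\|^2=1$ and $\|e_2\|^2=\frac13$.) Therefore $[T_{u_2},T_{u_3}]e_0=3s(\kappa-3s^2)e_2=-3sb^2e_2\ne0$.

\emph{None of the operators is scalar.} For $T_{u_2}$ and $T_{u_3}$ this follows from $[T_{u_2},T_{u_3}]\ne0$. By Lemma~\ref{lem:compress}, $T_{u_1}e_0=0$, while $T_{u_1}e_1=Z^3e_1-\kappa Ze_1$ has $e_7$-coefficient $4c(1)\cdot6c(3)\cdot8c(5)\ne0$.

\emph{Supports.} Given $\varepsilon$, choose $\operatorname{supp}\eta\subset((1-\varepsilon)^{1/3},1)$. Then $\operatorname{supp}\varphi\subset\operatorname{supp}\eta$, and by Proposition~\ref{prop:calculus} the radial coefficients of $u_1,u_2,u_3$ are supported in unions of products of at most three copies of $\operatorname{supp}\eta$, hence in $(1-\varepsilon,1)$.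
\end{proof}

\begin{remark}\label{rem:explicit}
Formula \eqref{eq:omega} makes the symbols explicit. For example, $u_3=\omega_0(r)+2\omega_4(r)\cos4\theta$ with
\[
\widehat{\omega_0}(a)=\frac{a-4}2\,\widehat\varphi(a-2)^2+\frac{a+4}2\,\widehat\varphi(a+2)^2,\qquad
\widehat{\omega_4}(a)=\frac a2\,\widehat\varphi(a+2)\,\widehat\varphi(a-2).
\]
As a check, the $e_0$-coefficient of $T_{u_3}e_0$ is $\widehat{\omega_0}(2)=-\widehat\varphi(0)^2+3\widehat\varphi(4)^2=3s^2-b^2=\kappa$.
\end{remark}

\section{Full matrix algebras and integer weights}\label{sec:block}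

We now use the calculus of Section~\ref{sec:sym} for general $\alpha$. The polynomial $w$ vanishes at $-1,\dots,-(\alpha+1)$, so a path with step $d\le\alpha+1$ cannot leave $W_+$. We therefore take $d=\alpha+2$ and cut out a block with $N$ indices $n\ge0$ and the single index $n=-d$ below.

\begin{proof}[Proof of Theorem~\ref{thm:block}]
\emph{Choice of $u$.} Let $d=\alpha+2$, $A=(2N-1)d+2$, $B=3d-2$, and let $\eta$ be as in Section~\ref{sec:ex}. Define $\varphi\in C_c^\infty((0,1))$ by
\[
\Phi=\rho\varphi=(\Theta+A)(\Theta-B)\eta ,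
\]
and put $u=2\varphi(r)\cos d\theta$, $Z=X_u$, $c(n)=\widehat\Phi(2n+d+2)$. By \eqref{eq:X},
\[
Ze_n=w(n+d)\,c(n)\,e_{n+d}+w(n-d)\,c(n-d)\,e_{n-d}.
\]
By (M2), with $a=2n+d+2$,
\[
c(n)=(a-A)(a+B)\,\widehat\eta(a)=4\big(n-(N-1)d\big)\big(n+2d\big)\,\widehat\eta(2n+d+2),
\]
so the real number $c(n)$ vanishes exactly for $n=(N-1)d$ and $n=-2d$.

\emph{Invariant subspaces.} Let
\begin{gather*}
F=\operatorname{span}\{e_{jd}:-1\le j\le N-1\},\qquad E=\operatorname{span}\{e_{jd}:0\le j\le N-1\}=\Pi F,\\
G=\operatorname{span}\{e_{jd}:j\ge N\},\qquad O_i=\operatorname{span}\{e_{i+jd}:j\ge0\}\quad(1\le i\le d-1),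
\end{gather*}
and $V=G\oplus O_1\oplus\dots\oplus O_{d-1}$. Then $E\subset F$, $V\subset W_+$ and $W_+=E\oplus V$. The transitions that could leave $F$ are $e_{-d}\to e_{-2d}$ and $e_{(N-1)d}\to e_{Nd}$, with factors $c(-2d)=0$ and $c((N-1)d)=0$. The only one that could leave $G$ is $e_{Nd}\to e_{(N-1)d}$, with factor $c((N-1)d)=0$. The only one that could leave $O_i$ is $e_i\to e_{i-d}$, with factor $w(i-d)=0$, because $i-d\in\{-1,\dots,-(\alpha+1)\}$. So $F$ and $V$ are $Z$-invariant.

\emph{The symbols.} Let $\chi(x)=x\det(x-Z|_F)$. The matrix of $Z|_F$ in the basis $(e_{jd})$ is real, so $\chi$ is a real polynomial, monic of degree $N+2$; moreover $\chi(0)=0$, and $\chi(Z)|_F=0$ by the Cayley--Hamilton theorem. Put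
\[
u_2=u,\qquad u_3=u\#u,\qquad u_1=\chi_\#(u).
\]
These are real by the statement after \eqref{eq:poly}, so the operators $T_{u_i}$ are self-adjoint. By \eqref{eq:poly} and Lemma~\ref{lem:compress}, applied on the dense space $W_+$, the operator $T_{u_1}$ commutes with $T_{u_2}$ and $T_{u_3}$, and $E\subset\ker T_{u_1}$ is invariant under all three operators; being self-adjoint, they are reduced by $E$.

\emph{The restrictions to $E$.} Let $M=T_{u_2}|_E$, which is self-adjoint, and for $x\in E$ let $\ell(x)$ be the $e_0$-coefficient of $x$. The only transition from $E$ out of $W_+$ is $e_0\to e_{-d}$, so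
\[
Zx=Mx+\ell(x)\,w(-d)\,c(-d)\,e_{-d},\qquad Ze_{-d}=w(0)\,c(-d)\,e_0 .
\]
Applying $\Pi Z$ to the first identity gives
\[
T_{u_3}|_E=M^2+\beta P_0,\qquad \beta=w(0)\,w(-d)\,c(-d)^2,
\]
where $P_0x=\ell(x)e_0$ is the orthogonal projection of $E$ onto $\mathbb Ce_0$. Here $w(0)=(\alpha+1)!$, $w(-d)=\prod_{i=1}^{\alpha+1}(i-\alpha-2)=(-1)^{\alpha+1}(\alpha+1)!$, and $c(-d)\ne0$, so $\beta\ne0$.

The algebra generated by $M$ and $M^2+\beta P_0$ contains $M$ and $P_0$, hence all the operators $M^iP_0M^j$ with $i,j\ge0$. Since $M$ is self-adjoint and $\|e_0\|=1$ by \eqref{eq:norm}, these include the operators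
\begin{equation}\label{eq:rankone}
f\longmapsto\langle f,M^je_0\rangle\,M^ie_0,\qquad 0\le i,j\le N-1 .
\end{equation}
For $0\le j\le N-1$ the vector $M^je_0$ lies in $\operatorname{span}\{e_0,e_d,\dots,e_{jd}\}$, with $e_{jd}$-coefficient $\prod_{i=0}^{j-1}w((i+1)d)\,c(id)\ne0$, since $c(id)\ne0$ for $0\le i\le N-2$. So $e_0,Me_0,\dots,M^{N-1}e_0$ form a basis of $E$, and the $N^2$ operators \eqref{eq:rankone} span $B(E)$.

\emph{Nonscalarity.} Since $N\ge2$, the algebra $B(E)$ is not commutative; hence $T_{u_2}$ and $T_{u_3}$ do not commute and neither is scalar. Finally $T_{u_1}e_0=0$, while $T_{u_1}e_1=\chi(Z)e_1$, because $e_1\in O_1$. Its coefficient at $e_{1+(N+2)d}$ is $\prod_{j=0}^{N+1}w(1+(j+1)d)\,c(1+jd)$. This is nonzero: the zeros of $c$ are multiples of $d$, and $d\ge2$ does not divide $1+jd$. So $T_{u_1}$ is not scalar.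
\end{proof}

The integrality of $\alpha$ entered through $w$: the proof of Proposition~\ref{prop:calculus} uses that $w$ is a polynomial, and the zeros of $w$ make the subspaces $O_i$ invariant.

\section{Normal \texorpdfstring{$T_{u_1}$}{Tu1} and continuous \texorpdfstring{$u_2,u_3$}{u2,u3}}\label{sec:pos}

For continuous symbols the commutator $K=[T_{u_2},T_{u_3}]$ is compact, as we show first. It commutes with $T_{u_1}$, and a compact operator commuting with a normal one vanishes on the orthogonal complement of the eigenvectors of the latter. Throughout, $\alpha=0$.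

\begin{lemma}\label{lem:compact}
If $u,v\in C(\overline{\mathbb D})$, then $[T_u,T_v]$ is compact.
\end{lemma}

\begin{proof}
For bounded $u$ let $H_uf=(I-P)(uf)$, $f\in A^2$; thus $\|H_u\|\le\|u\|_\infty$. For $f,g\in A^2$,
\[
\langle uvf,g\rangle-\langle T_uT_vf,g\rangle=\langle u(I-P)(vf),g\rangle=\langle (I-P)(vf),\overline ug\rangle=\langle H_vf,H_{\overline u}g\rangle ,
\]
that is, $T_uT_v=T_{uv}-H_{\overline u}^*H_v$. Hence
\[
[T_u,T_v]=H_{\overline v}^*H_u-H_{\overline u}^*H_v ,
\]
and it suffices to show that $H_u$ is compact for every $u\in C(\overline{\mathbb D})$.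

Splitting $vf=P(vf)+(I-P)(vf)$ gives $H_{uv}=H_uT_v+(I-P)M_uH_v$, where $M_u$ is multiplication by $u$. So the set of $u\in C(\overline{\mathbb D})$ with $H_u$ compact is an algebra, and it is closed in the supremum norm. It contains $1$ and $z$, because $H_1=H_z=0$. We show that it contains $\overline z$; by the Stone--Weierstrass theorem it is then all of $C(\overline{\mathbb D})$.

For $n\ge1$ the function $\overline zz^n$ has angular frequency $n-1$, and $\langle\overline zz^n,z^{n-1}\rangle=\|z^n\|^2=\frac1{n+1}$, so $P(\overline zz^n)=\frac n{n+1}z^{n-1}$. Therefore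
\[
\|H_{\overline z}z^n\|^2=\|z^{n+1}\|^2-\frac{n^2}{(n+1)^2}\|z^{n-1}\|^2=\frac1{n+2}-\frac n{(n+1)^2}=\frac1{(n+1)^2(n+2)},
\]
and $\|H_{\overline z}z^n\|^2/\|z^n\|^2=\frac1{(n+1)(n+2)}\to0$. The vectors $H_{\overline z}z^n$, $n\ge0$, have distinct angular frequencies $n-1$ and are mutually orthogonal. So $H_{\overline z}$ is a norm limit of finite-rank operators, hence compact.
\end{proof}

We use Fuglede's theorem: if $\mathsf N$ is a bounded normal operator and $K$ a bounded operator with $K\mathsf N=\mathsf NK$, then $K\mathsf N^*=\mathsf N^*K$.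

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $\mathsf N=T_{u_1}$ and $K=[T_{u_2},T_{u_3}]$. Since $\mathsf N$ commutes with $T_{u_2}$ and $T_{u_3}$, it commutes with $K$. By Fuglede's theorem $K$ also commutes with $\mathsf N^*$. Taking adjoints, $K^*$ commutes with $\mathsf N^*$ and $\mathsf N$. Hence $K^*K$ commutes with $\mathsf N$ and $\mathsf N^*$.

By Lemma~\ref{lem:compact}, $K^*K$ is compact and self-adjoint. Hence $(\ker K)^\perp=(\ker K^*K)^\perp$ is the closed span of the eigenspaces of $K^*K$ for nonzero eigenvalues, and each of these is finite-dimensional. Each is invariant under $\mathsf N$ and $\mathsf N^*$, so $\mathsf N$ restricts to a normal operator on it, and it is spanned by eigenvectors of $\mathsf N$. Let $\mathcal H_p$ be the closed span of all eigenvectors of $\mathsf N$. We have shown $(\ker K)^\perp\subset\mathcal H_p$, that is, $K=0$ on $\mathcal H_p^\perp$.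

Every eigenspace of $\mathsf N$ is invariant under $T_{u_2}$ and $T_{u_3}$, since these commute with $\mathsf N$. On a one-dimensional eigenspace they act as scalars, so $K=0$ there. Therefore $K=0$ if and only if $K$ vanishes on every eigenspace of dimension at least $2$. This is the first assertion, and the second is a special case of it.
\end{proof}

The symbols constructed in the proof of Theorem~\ref{thm:main} satisfy the hypotheses of Theorem~\ref{thm:positive}, so the obstruction does occur. There, by Lemma~\ref{lem:compress}, the commutator $[T_{u_2},T_{u_3}]$ vanishes on $V$, which is dense in the orthogonal complement of the two-dimensional space $E\subset\ker T_{u_1}$, and it maps $E$ into itself. The same holds for the symbols constructed in the proof of Theorem~\ref{thm:block} with $\alpha=0$, where $\dim E=N\ge2$ is arbitrary.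

\begin{thebibliography}{9}
\bibitem{Fock} \emph{Commuting Toeplitz Operators With Pluriharmonic Symbols On The Fock Space}, \texttt{http://elie.korea.ac.kr/\~{}choebr/papers/ToeplitzFockCommuting.pdf}.
\end{thebibliography}

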